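# Epimorphisms from C\*-algebras onto Banach algebras are continuous

## 1. A diagonal operator whose entries square at each step

Take numbers $0<\tau_1\le e^{-2}$ and $\tau_{j+1}=\tau_j^2$, and let $T=\mathrm{diag}(\tau_1,\tau_2,\dots)$ on $\ell^2$. Let $G=(g_{ij})$ be a bounded matrix, let $E_{ij}$ be the matrix units, and form the strictly lower triangular matrix
$$X=\sum_{i>j}\tau_i^6\tau_j^6\,g_{ij}E_{ij}.$$
Multiplying by $T^n$ on the left multiplies row $i$ by $\tau_i^n$. For $i>j$ we have $\tau_i\le\tau_j^2$, so $\tau_i^n=(\tau_i^n\tau_j^{-2n})\,\tau_j^{2n}$ with the bracket at most $1$. Hence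
$$T^nX=Y_nT^{2n},\qquad Y_n=\sum_{i>j}(\tau_i^n\tau_j^{-2n})\,\tau_i^6\tau_j^6\,g_{ij}E_{ij}, \tag{1.1}$$
and the coefficients of $Y_n$ are no larger than those of $X$. The smallest case is exact: $T^nE_{21}=\tau_2^nE_{21}=\tau_1^{2n}E_{21}=E_{21}T^{2n}$. A power of $T$ that passes through a strictly lower triangular matrix from left to right at least doubles.

What does an inequality $T^N\le XX^*$ then say? Multiply by $T^N$ on both sides:
$$T^{3N}\le T^NXX^*T^N=Y_NT^{4N}Y_N^*,$$
so $T^{3N}$ is dominated by a conjugate of a strictly higher power of itself. Suppose now that we work modulo an ideal in whose quotient every element $s$ is quasinilpotent, that is, $\|s^n\|^{1/n}\to0$. There, an element with $\beta=s\beta t$ satisfies $\beta=s^n\beta t^n$ for all $n$, hence $\beta=0$. Section 11 turns inequalities like the last display into such equations. The conclusion will be that lower triangular parts are smaller than every power of $T$. On the diagonal blocks $T$ is a scalar and commutes with everything.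

We shall build such a $T$ inside an arbitrary C\*-algebra, with functions $\psi_j(h)$ of a positive element $h$ as blocks. Its use is to prove that an algebra homomorphism from a C\*-algebra onto a Banach algebra, about which no continuity is assumed, is continuous.

## 2. Homomorphisms without continuity, and radical Banach algebras

All algebras are complex, and "ideal" means two-sided ideal, not necessarily closed. A **homomorphism** $\theta:A\to B$ of Banach algebras is a multiplicative linear map, and an **epimorphism** is a surjective homomorphism. Nothing is assumed about continuity.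

Esterle proved that every epimorphism from $C(X)$, $X$ compact Hausdorff, onto a Banach algebra is continuous. Laursen proved that an epimorphism from a C\*-algebra onto a commutative Banach algebra is continuous. The question, whose source is the paper "Epimorphisms of Noncommutative $C^*$-Algebras", is whether the range may be noncommutative. The answer is yes, without any assumption of separability, unit, commutativity, or additional set-theoretic axioms.

**Theorem A.** Every epimorphism $\theta:A\to B$ from a C\*-algebra onto a Banach algebra is continuous.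

For a Banach algebra $R$ let $R^\#=\mathbb C\oplus R$ be its unitization, with norm $|\lambda|+\|r\|$.

**Definition.** $R$ is *radical* if $1-r$ is invertible in $R^\#$ for every $r\in R$.

Then $\lambda-r=\lambda(1-r/\lambda)$ is invertible for every $\lambda\neq0$, so the spectrum of $r$ is $\{0\}$ and the spectral radius formula gives $\|r^n\|^{1/n}\to0$: every element of $R$ is quasinilpotent. If $Q$ is a closed ideal, $R/Q$ is again radical, since inverses map to inverses. Two examples: the strictly upper triangular $n\times n$ matrices; and $L^1(0,1)$ with the product $(f*g)(x)=\int_0^xf(x-y)g(y)\,dy$. In the second, if $|f|\le c$ then $|f^{*n}(x)|\le c^nx^{n-1}/(n-1)!$, so bounded functions are quasinilpotent; they are dense, and the quasinilpotent elements of a commutative Banach algebra form a closed set, so all elements are quasinilpotent.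

**Theorem B.** A nonzero radical Banach algebra is never the image of a C\*-algebra under a homomorphism.

**Theorem C.** Let $A$ be a C\*-algebra.

1. A homomorphism $\theta$ from $A$ into a Banach algebra $B$ is continuous if and only if $\theta(A)=\Phi(E)$ for some Banach space $E$ and bounded linear $\Phi:E\to B$. In particular, homomorphisms with closed range are continuous.
2. If $I$ is an ideal of $A$, then $A/I$ carries a complete algebra norm if and only if $I$ is closed, and then every complete algebra norm on $A/I$ is equivalent to the C\*-quotient norm.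

## 3. Factorization, operator monotonicity, separating spaces

We use the continuous functional calculus freely. For a positive element $a$, $C^*(a)$ consists of the $f(a)$ with $f$ continuous and $f(0)=0$. If $a\le b$ then $xax^*\le xbx^*$. A C\*-algebra is spanned by its positive elements. A symbol $1$ in a formula such as $(1-g)\psi$ is the unit of the unitization; the product lies in the algebra.

**(P)** (Pedersen, *C\*-algebras and their automorphism groups*, Prop. 1.4.5.) If $a\ge0$, $x^*x\le a$ and $0<\alpha<\frac12$, then $x=ua^\alpha$ with $u$ in the C\*-algebra.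

Applied to $x^*$: if $xx^*\le a$ then $x=a^\alpha u$ for some $u$. Applied to $a^*a\le|a|^2$ with $\alpha=\frac14$: every $a$ is $u|a|^{1/2}$. So every element of a C\*-algebra is a product of two elements.

**(LH)** (Löwner–Heinz.) $0\le a\le b$ implies $a^s\le b^s$ for $0<s\le1$.

**(J)** (Johnson, 1967.) An epimorphism from a Banach algebra onto a semisimple Banach algebra is continuous.

**Definition.** For a linear map $S:X\to Y$ of Banach spaces, the *separating space* is $\mathfrak S(S)=\{y\in Y:\ \exists\,x_n\to0 \text{ with } Sx_n\to y\}$.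

Example: if $S:X\to\mathbb C$ is a discontinuous functional, there are $x_n\to0$ with $Sx_n=1$, so $\mathfrak S(S)=\mathbb C$. In general $\mathfrak S(S)$ is a closed subspace, and $S$ is continuous if and only if $\mathfrak S(S)=0$ (closed graph theorem). The induced map $X\to Y/\mathfrak S(S)$ is continuous: let $x_n\to0$ and let the classes of $Sx_n$ tend to the class of $y$. Then $Sx_n-y=s_n+\varepsilon_n$ with $s_n\in\mathfrak S(S)$, $\varepsilon_n\to0$. Choose $x_n'$ with $\|x_n'\|\le\frac1n$, $\|Sx_n'-s_n\|\le\frac1n$. Then $x_n-x_n'\to0$ and $S(x_n-x_n')\to y$, so $y\in\mathfrak S(S)$, and the closed graph theorem applies.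

**(S)** (Stability lemma; Sinclair, *Automatic Continuity of Linear Operators*, Lemma 1.6.) Let $S:X\to Y$ be linear between Banach spaces, $T_n\in B(X)$, $R_n\in B(Y)$, $ST_n=R_nS$ for all $n$. Then $\overline{R_1\cdots R_n\mathfrak S(S)}$ is eventually constant in $n$.

Two elementary rules.

**(E1)** $(p+q)(p+q)^*\le2pp^*+2qq^*$ and $(p+q)(p+q)^*\ge\frac12pp^*-qq^*$. The first holds since the difference of the two sides is $(p-q)(p-q)^*$. The second is the first applied to $p=(p+q)+(-q)$.

**(E2)** If $T\ge0$, $\tau\ge0$ and $Tc=\tau c$, then $f(T)c=f(\tau)c$ for continuous $f$ with $f(0)=0$. This is clear for polynomials without constant term, and these approximate $f$ uniformly on $[0,\max(\|T\|,\tau)]$. The same holds for right multiplication.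

## 4. From a discontinuous epimorphism to a radical image

This step deduces Theorem A from Theorem B. Let $\theta:A\to B$ be a discontinuous epimorphism and $\mathfrak S=\mathfrak S(\theta)\ne0$. It is a closed ideal: if $x_n\to0$, $\theta(x_n)\to y$ and $b=\theta(a)$, then $ax_n\to0$ and $\theta(ax_n)\to by$; similarly on the right. By (J) the composition $A\to B\to B/\mathrm{rad}\,B$ is continuous, so the class of $y=\lim\theta(x_n)$ in $B/\mathrm{rad}\,B$ is $0$; thus $\mathfrak S\subset\mathrm{rad}\,B$. For $b\in\mathfrak S$ the inverse of $1-b$ in $B^\#$ has the form $1-b'$ with $b'\in B$ and $b+b'-bb'=0$, so $b'=bb'-b\in\mathfrak S$. Therefore $\mathfrak S$ is a radical Banach algebra. Finally $J=\theta^{-1}(\mathfrak S)$ is the kernel of the continuous homomorphism $A\to B/\mathfrak S$, hence a closed ideal of $A$, hence a C\*-algebra, and $\theta(J)=\mathfrak S$ because $\theta$ is onto. This contradicts Theorem B.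

**Standing assumption until the end of Section 17.** Theorem B fails: $\pi:J\to R$ is an epimorphism, $J$ a C\*-algebra, $R\ne0$ a radical Banach algebra. Put $K=\ker\pi$ and write $a\equiv b$ for $a-b\in K$.

Every element of $J$, hence of $R$, is a product of two elements. For a closed ideal $Q\ne R$ we may replace $R$ by $R/Q$ and $\pi$ by the composition with the quotient map. We seek a contradiction.

## 5. Idempotents, nilpotents and cut-offs

Some cases fall at once. If $J$ has a unit, then $p=\pi(1)$ satisfies $(1-p)p=0$ with $1-p$ invertible, so $p=0$ and $R=0$. If $R$ is nilpotent, say all products of $n$ elements vanish, then $R=0$, since every element is a product of $n$ elements. This covers finite-dimensional $R$, as the radical of a finite-dimensional algebra is nilpotent. If $J=c_0$, every finitely supported sequence $f$ satisfies $ef=f$ for a finitely supported idempotent $e$, and $\pi(e)=0$ as above, so $f\in K$: $K$ is dense. The last observation is general.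

**(5.1) Cut-offs.** *If $t\in J_+$ and $f\in C[0,\infty)$ vanishes near $0$, then $f(t)\in K$.* Choose $e\in C^*(t)$ with $ef(t)=f(t)$. Then $(1-\pi(e))\pi(f(t))=0$ and $1-\pi(e)$ is invertible.

**(5.2) Density.** *$K\cap C$ is dense in $C=C^*(t)$ for $t\in J_+$; $K$ is dense in $J$; $\mathfrak S(\pi)=R$; and $\mathfrak S(\pi|_C:C\to\overline{\pi(C)})=\overline{\pi(C)}$.* The first claim is (5.1), since functions vanishing near $0$ are dense among those vanishing at $0$. For $a=u|a|^{1/2}$ choose $k_n\in K\cap C^*(|a|)$ with $k_n\to|a|^{1/2}$; then $uk_n\in K$ and $uk_n\to a$. Given $a\in J$ and $k_n\in K$ with $k_n\to a$, we have $a-k_n\to0$ and $\pi(a-k_n)=\pi(a)$, so $\pi(a)\in\mathfrak S(\pi)$. The same argument inside $C$ gives $\pi(C)\subset\mathfrak S(\pi|_C)$, and separating spaces are closed.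

So if $K$ were closed we would be done; the difficulty is that nothing says it is.

## 6. A prime kernel

This step replaces $R$ by a quotient for which $K$ is a prime ideal.

**(6.1)** *For all $r_1,r_2,\dots\in R$ the sequence $\overline{r_1\cdots r_nR}$ is eventually constant.* Write $r_n=\pi(a_n)$ and apply (S) to $S=\pi$ with the left multiplications by $a_n$ and $r_n$, using $\mathfrak S(\pi)=R$.

**(6.2)** *There is $r\neq0$ in $R$ such that for all $s\in R$: $rs=0$ or $\overline{rsR}=\overline{rR}$.* Otherwise every $r\ne0$ has an $s$ with $rs\ne0$ and $\overline{rsR}\subsetneq\overline{rR}$. Starting from $r_1\neq0$ we find inductively $s_1,s_2,\dots$ with $r_1s_1\cdots s_n\neq0$ and $\overline{r_1s_1\cdots s_nR}$ strictly decreasing, against (6.1).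

**(6.3) Primeness.** *We may assume: if $a,b\in J$ and $aJb\subset K$, then $a\in K$ or $b\in K$; and in $R$, $rR=0$ implies $r=0$.*

*First quotient.* $N=\{r:rR=0\}$ is a closed ideal, and $N\neq R$, since otherwise all products, hence all elements, of $R$ vanish. If $rR\subset N$, then $rRR=0$; as every element of $R$ is a product, $rR=0$, so $r\in N$. Passing to $R/N$ we may assume that $rR=0$ implies $r=0$.

*Second quotient.* Take $r$ from (6.2) for this $R$, let $L=\overline{rR}\neq0$ and $Q=\{s:rRs=0\}$. This is a closed ideal, as $rRst=0$ and $rRts\subset rRs=0$ for $s\in Q$; and $Q\ne R$, as elements of $rR$ have the form $rr_1r_2$ and $rR\neq0$. Let $I_1,I_2$ be ideals with $I_1I_2\subset Q$ and $I_1\not\subset Q$. Choose $u\in R$, $s\in I_1$ with $rus\neq0$; by (6.2) $\overline{rusR}=L$. For $v\in I_2$, $rusRv\subset ru\,I_1I_2\subset rRQ=0$, so $Lv=0$, so $rRv=0$, i.e. $v\in Q$. Thus $I_2\subset Q$. Replace $R$ by $R/Q$. In the new $R$: $I_1I_2=0$ implies $I_1=0$ or $I_2=0$ for ideals.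

*Elements.* The ideals $\{x:xR=0\}$ and $\{x:Rx=0\}$ annihilate $R\neq0$ on one side, so both are $0$. Let $\bar aR\bar b=0$ in $R$. The ideals $\operatorname{span}R\bar aR$ and $\operatorname{span}R\bar bR$ have product $0$, so one is $0$. If $R\bar aR=0$, then $R\bar a\subset\{x:xR=0\}=0$, so $\bar a\in\{x:Rx=0\}=0$. The other case is the same. As $aJb\subset K$ means $\pi(a)R\pi(b)=0$, this is (6.3).

From now on $R$ has these properties. Sections 4 and 5 and (6.1), (6.2) hold for the new $R$, which is again a nonzero radical image of $J$.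

## 7. Powers, adjoints and an order modulo $K$

The next steps show that $K$ behaves like a closed ideal with respect to roots, adjoints and order.

**(7.1) Roots.** *$h\in K_+$ implies $h^t\in K$ for all $t>0$.* Let $\gamma\in(\frac12,1]$, $y\in J_+$, $w=h^\gamma yh^\gamma\le\|y\|h^{2\gamma}$, and $s\in(\frac1{2\gamma},1)$. By (LH) $w^s\le\|y\|^sh^{2\gamma s}$. Apply (P) to $x=w^{s/2}$ with $\alpha=\frac1{4\gamma s}<\frac12$: the $\alpha$-th power of the right side is a multiple of $h^{1/2}$, so $w^{s/2}=vh^{1/2}$ with $v\in J$. As $w^{s/2}$ is self-adjoint, $w^s=w^{s/2}(w^{s/2})^*=vhv^*\in K$, hence $w=w^sw^{1-s}\in K$. Since $J$ is spanned by $J_+$, $h^\gamma Jh^\gamma\subset K$, so $h^\gamma\in K$ by (6.3). With $\gamma=\frac34$, iteration gives $h^{(3/4)^n}\in K$ for all $n$. For $t>0$ choose $n$ with $(3/4)^n<t$ and multiply by $h^{t-(3/4)^n}$.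

**(7.2) Adjoints and heredity.**

* *$a\in K\iff a^*a\in K\iff aa^*\in K\iff a^*\in K$.* If $a^*a\in K$, then $|a|^{1/2}=(a^*a)^{1/4}\in K$ by (7.1), so $a=u|a|^{1/2}\in K$ and $a^*=|a|^{1/2}u^*\in K$. Hence $a\in K\Rightarrow a^*a\in K\Rightarrow a^*\in K$; the rest follows by exchanging $a$ and $a^*$.
* *If $0\le b\le a\in K$, then $b\in K$.* By (P), $b^{1/2}=ua^{1/4}\in K$.
* *If $a=a^*\in K$, then $a_\pm\in K$.* Indeed $|a|=(a^2)^{1/2}\in K$ by (7.1).

**(7.3) Order.** For self-adjoint $a,b\in J$ write $a\preccurlyeq b$ if $a\le b+\kappa$ for some $\kappa\in K_+$; also write $b\succcurlyeq a$. This relation is transitive, it may be added and multiplied by positive scalars, and $a\preccurlyeq b$ implies $xax^*\preccurlyeq xbx^*$ for $x\in J$. It depends only on classes mod $K$: if $a\equiv a'$, then $a'\le a+(a'-a)_+$ with $(a'-a)_+\in K$. Moreover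
$$a\preccurlyeq b\iff(a-b)_+\in K .$$
If $d=a-b\le\kappa\in K_+$, then $d_+^3=d_+dd_+\le d_+\kappa d_+\in K$, so $d_+^3\in K$ by (7.2) and $d_+\in K$ by (7.1). The converse is clear from $a\le b+(a-b)_+$.

An example of such an order: let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and, in $c_0$, let $K_{\mathcal U}=\{a:\{n:a_n=0\}\in\mathcal U\}$, an ideal closed under roots and hereditary. For it, $a\preccurlyeq b$ means $\{n:a_n\le b_n\}\in\mathcal U$: if $a\le b+\kappa$, then $a_n\le b_n$ wherever $\kappa_n=0$; conversely use $\kappa=(a-b)_+$. (Only the order is illustrated; nothing is said about a norm on $c_0/K_{\mathcal U}$.)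

**(7.4) Different powers are far apart.** *Let $T\in J_+\setminus K$, $0<q<q'$ and $\lambda,C>0$. Then $\lambda T^q\preccurlyeq CT^{q'}$ is impossible, while $CT^{q'}\preccurlyeq\lambda T^q$ always holds.* Note that $T^q\notin K$ by (7.1). Let $f(s)=\lambda s^q-Cs^{q'}$. Near $0$, $f\ge\frac\lambda2s^q$, so on the spectrum of $T$ we have $\frac\lambda2s^q\le f_+(s)+g(s)$ with $g\ge0$ continuous and vanishing near $0$. If $f_+(T)\in K$, then $g(T)\in K$ by (5.1) and $T^q\in K$ by (7.2), a contradiction. And $f_-$ vanishes near $0$, so $f_-(T)\in K$ by (5.1). Now use (7.3).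

## 8. Divisibility and Baire category

This section shows what would suffice for a contradiction: a fixed power of some $\pi(T)$ divisible by most elements of a suitable Banach space. It is the place where surjectivity of $\pi$ becomes decisive, since $V_n$ below lives in a complete space of which *every* point is of the form $\pi(a)$.

Let $T\in J_+$, $C=C^*(T)$, $t=\pi(T)$, $D=\overline{\pi(C)}$. By (5.2) $\mathfrak S(\pi|_C:C\to D)=D$. By (S), with multiplication by $T$ on $C$ and by $t$ on $D$, there is an integer $n_0\ge1$ such that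
$$Y:=\overline{t^nD}=\overline{t^n\pi(C)}\quad\text{is independent of }n\ge n_0. \tag{8.1}$$
$Y$ is a closed subspace of $R$, and $t^{n_0+1}=t^{n_0}\pi(T)\in Y$.

**Lemma 8.** *In this situation there are no integers $l\ge0$, $M\ge1$ and proper linear subspace $U\subsetneq Y$ such that $t^M\ne0$ and $t^M\in t^lyt^lR$ for every $y\in Y\setminus U$.* (For $l=0$ read $t^0=1\in R^\#$.)

*Proof.* Suppose there are, and put $x=t^M$. Then $Y\setminus U\subset\bigcup_{n\ge1}V_n$ with
$$V_n=\{y\in Y:\ x=t^lyt^lz\text{ for some }z\in R,\ \|z\|\le n\}.$$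

**Step 1.** *To find one $V_n$ that is dense in an open set.* $Y\setminus U$ is not meager in $Y$. Otherwise, with $y_0\in Y\setminus U$, the translate $y_0+U\subset Y\setminus U$ is meager, so $U$ is meager, and $Y=U\cup(Y\setminus U)$ is meager, against Baire's theorem. So some $V_n$ is not nowhere dense: it is dense in a nonempty open set $O\subset Y$. Fix this $n$.

**Step 2.** *To approximate $x$ by $xwz$ with $z$ bounded.* Choose an integer $P\ge\max(n_0,M)$. As $t^P\pi(C)$ is dense in $Y$, there is $f\in C$ with $y_*=t^P\pi(f)\in O$. Since $\pi(C)$ is commutative, $t^ly_*t^l=xw$ with $w=t^{2l+P-M}\pi(f)\in\pi(C)$, and $w$ commutes with $x$. Take $y_k\in V_n$, $y_k\to y_*$, $x=t^ly_kt^lz_k$, $\|z_k\|\le n$. Then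
$$\|x-xwz_k\|=\|t^l(y_k-y_*)t^lz_k\|\le n\|t^l\|^2\|y_k-y_*\|\to0 .$$
So $x\in\overline{\{xwz:\|z\|\le n\}}$.

**Step 3.** *To iterate.* We claim $x\in\overline{\{xw^kz:\|z\|\le n^k\}}$ for all $k\ge1$. Suppose $xw^kz$ with $\|z\|\le n^k$ is close to $x$. For $\|z'\|\le n$,
$$\|xw^kz-xw^{k+1}z'z\|=\|w^k(x-xwz')z\|\le\|w^k\|\,\|x-xwz'\|\,n^k,$$
which is as small as we like for suitable $z'$ by Step 2, and $\|z'z\|\le n^{k+1}$. This proves the claim. Hence $\|x\|\le n^k\|w^k\|\,\|x\|$ for all $k$. As $w\in R$ is quasinilpotent, $n^k\|w^k\|\to0$, so $x=0$, a contradiction. $\square$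

## 9. Commutative $J$, and a factor that cannot be moved

Let $J$ be commutative; then Lemma 8 applies quickly. Here (6.3) says that $K$ is a prime ideal. For self-adjoint $a,b$ and $d=a-b$ we have $d_+d_-=0$, so $d_+\in K$ or $d_-\in K$: by (7.3) the order $\preccurlyeq$ is *total*. Choose $h\in J_+\setminus K$ and take $T=h$, $t=\pi(h)$, $n_0$ and $Y$ as in (8.1), and an integer $m>2n_0+2$. For $y\in Y$ choose $a_y\in J$ with $\pi(a_y)=y$ and let
$$U=\{y\in Y:\ a_ya_y^*\preccurlyeq\lambda h^m\text{ for some }\lambda>0\},$$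
a linear subspace by (E1). It is proper: for $y=t^{n_0+1}$ we may take $a_y=h^{n_0+1}$, and $h^{2n_0+2}\preccurlyeq\lambda h^m$ contradicts (7.4). If $y\in Y\setminus U$, then $h^m\preccurlyeq a_ya_y^*$ by totality, so $h^m\le e$ with $e=a_ya_y^*+\kappa$, $\kappa\in K_+$. By (P) $h^{m/2}=ve^{1/4}$, hence
$$h^{2m}=(ve^{1/4})^4=v^4e\equiv a_y\,(a_y^*v^4), \tag{9.1}$$
so $t^{2m}\in yR$. And $t^{2m}\neq0$ by (7.1). Lemma 8 with $l=0$, $M=2m$ gives the contradiction.

For general $J$ one would repeat this. Totality of the order needs care, but will be recovered in a corner of $J$ (Section 10). The argument really stops at (9.1). From $h^m\le e$ we get $h^{m/2}=e^\alpha v$ only with $\alpha<\frac12$, and $v$ cannot be moved past $e^{1/4}$ to collect a full factor $e$. A factorization $h^N=ev$ would imply $h^{2N}=evv^*e\le\|v\|^2e^2$, and an operator inequality cannot be raised to powers beyond $1$, not even if the left side is raised to a much higher power. Explicitly, for $0<\varepsilon<1$ let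
$$b=\begin{pmatrix}1&0\\0&\varepsilon\end{pmatrix},\qquad v=\begin{pmatrix}\sqrt{1-\varepsilon}\\ \sqrt\varepsilon\end{pmatrix},\qquad a=\tfrac12vv^{\mathsf T}.$$
For invertible positive $c$, $\lambda vv^{\mathsf T}\le c$ if and only if $\lambda\,v^{\mathsf T}c^{-1}v\le1$. As $v^{\mathsf T}b^{-1}v=2-\varepsilon$, we have $a\le b$. But $a^N=2^{-N}vv^{\mathsf T}\le Cb^q$ requires $C\ge2^{-N}(1-\varepsilon+\varepsilon^{1-q})$, which for $q>1$ tends to infinity as $\varepsilon\to0$. So no $C$ depending only on $N$ and $q>1$ exists.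

If $a$ is a *scalar* there is no such trouble: scalars commute with everything. This is why we replace $h$ by an operator $T$ which is the scalar $\tau_j$ on the $j$-th of a sequence of orthogonal blocks. The price is that the off-diagonal blocks of $cc^*$, and of the elements $\kappa\in K_+$ hidden in $\preccurlyeq$, must be shown to be harmless. The squaring relation (1.1) does that.

## 10. A corner in which the order is total

This step finds a corner of $J$ in which the ideal $K$ behaves as a completely prime ideal.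

Take $r=\pi(a)$ as in (6.2), $L=\overline{rR}$, $h=aa^*$, with $a$ scaled so that $\|h\|\le e^{-4}$. Since $a\notin K$, (7.1) and (7.2) give $h^t\notin K$ for all $t>0$. If $s\in J$ and $hs\notin K$, then $\pi(hs)=r\pi(a^*s)\ne0$, so $\overline{\pi(hs)R}=L$ by (6.2). For $s=h$: $L=\overline{\pi(h^2)R}\subset\overline{\pi(h)R}\subset L$, so $\overline{\pi(h)R}=L$.

**(10.1)** *If $p\in hJ$, $q\in J$ and $qp\in K$, then $p\in K$ or $qh\in K$.* If $p\notin K$, then $\overline{\pi(p)R}=L$, and $\pi(q)\pi(p)R=0$ gives $\pi(q)L=0$, so $\pi(qh)R=0$, and $qh\in K$ by (6.3).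

**(10.2)** *If $p,q\in hJh$ and $qp\in K$, then $p\in K$ or $q\in K$.* If $p\notin K$, then $qh\in K$ by (10.1). Write $q=hq'h$. Then $qq^*=(qh)q'^*h\in K$, so $q\in K$ by (7.2).

**(10.3) Total order.** *If $a,b\in hJh$ are self-adjoint, then $a\preccurlyeq b$ or $b\preccurlyeq a$.* Let $d=a-b\in hJh$. Then $d_\pm^3=d\,d_\pm\,d\in hJh$ and $d_+^3d_-^3=0$. By (10.2) one of $d_\pm^3$ lies in $K$, by (7.1) so does one of $d_\pm$, and (7.3) applies.

The letter $h$ is fixed from now on.

## 11. A Nakayama-type lemma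

This step turns self-domination by a higher power into an equation $\beta=s\beta t$ in $R$.

**Lemma 11.** *If $a\in J_+$, $y\in J$, $\nu>0$ and $a\preccurlyeq ya^{1+\nu}y^*$, then $a\in K$.*

*Proof.* Let $e=ya^{1+\nu}y^*+\kappa\ge a$ with $\kappa\in K_+$. Fix $0<\delta<\min(\frac16,\frac\nu6)$ and put $x=a^{(1+\nu)/2}y^*$, so that $e=x^*x+\kappa$.

**Step 1.** *To extract from $e$ more than a square root.* As $x^*x\le e$ and $\kappa\le e$, (P) gives $x=ve^{1/2-\delta}$ and $\kappa^{1/2}=v'e^{1/2-\delta}$. Then $e=(x^*v+\kappa^{1/2}v')e^{1/2-\delta}$, so $D=e^{1/2+\delta}-x^*v-\kappa^{1/2}v'$ satisfies $De^{1/2-\delta}=0$. Since $e^{1/2-\delta}C^*(e)$ contains all $e^k$, $k\ge1$, it is dense in $C^*(e)$, so $De^s=0$ for all $s>0$.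

**Step 2.** *To compute $e^{2\delta}a^{1/2}$ modulo $K$.* Since $a\le e$, (P) and adjoints give $a^{1/2}=e^{1/2-\delta/2}u$ with $u\in J$. By Step 1 and $\kappa^{1/2}\in K$ (7.1),
$$e^{2\delta}a^{1/2}=e^{1/2+\delta}e^{\delta/2}u=(x^*v+\kappa^{1/2}v')e^{\delta/2}u\equiv ya^{(1+\nu)/2}z,\qquad z=ve^{\delta/2}u\in J .$$

**Step 3.** *To return to powers of $a$.* As $6\delta<1$, $a^{6\delta}\le e^{6\delta}$ by (LH), and (P) with $\alpha=\frac13$ gives $a^{3\delta}=u_1e^{2\delta}$. Put $\beta=a^{1/2+3\delta}$ and $\eta=\frac\nu2-3\delta>0$. Then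
$$\beta=u_1e^{2\delta}a^{1/2}\equiv u_1ya^{(1+\nu)/2}z=(u_1ya^\eta)\,\beta\,z .$$
So $\pi(\beta)=s\,\pi(\beta)\,t$ with $s,t\in R$, and $\|\pi(\beta)\|\le\|s^n\|\,\|t^n\|\,\|\pi(\beta)\|$ for all $n$. By quasinilpotence $\pi(\beta)=0$, and $a\in K$ by (7.1). $\square$

## 12. The staircase element $T=F(h)$

This step builds the operator of Section 1 inside $C^*(h)$. We cut the spectrum of $h$ into pieces on which $T$ is constant, separated by gaps. The gaps must be negligible mod $K$, and (10.2) lets us choose them so.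

For $\tau\in(0,e^{-4}]$ let $u(\tau)=\log_2\log(1/\tau)\ge2$, and let $\beta(v)=\max(0,1-\mathrm{dist}(v,\mathbb Z)/0.15)$. The functions $\beta(u)$ and $\beta(u-\frac12)$ have disjoint supports. The functions $\tau^3\beta(u(\tau))$ and $\tau^3\beta(u(\tau)-\frac12)$, with value $0$ at $0$, are continuous and define elements of $hJh$ with product $0$; by (10.2) one of them lies in $K$. Fix the corresponding $\varsigma\in\{0,\frac12\}$ and put $u'=u-\varsigma\ge1.5$, $b=\beta(u')$. By (7.1), $(h^3b(h))^q\in K$ for all $q>0$, where $h^3b(h)$ denotes the element given by $\tau^3b(\tau)$.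

For $j\ge1$ let $\tau_j=\exp(-2^{j+\varsigma})$; this is where $u'=j$. Then $\tau_{j+1}=\tau_j^2$, $\tau_j\le e^{-2}<\frac12$, and $\sum_j\tau_j^a<\infty$ for all $a>0$. Define, for $u'\ge1.5$:

* $\psi_j$ ($j\ge1$): the continuous function of $u'$ equal to $1$ on $[j+.1,j+.9]$, $0$ off $[j+.05,j+.95]$, affine between; $\psi=\sum_j\psi_j$.
* $F=\tau_j$ for $u'\in[j+.02,j+.98]$, $j\ge1$; $F$ affine in $u'$ from $\tau_{j-1}$ to $\tau_j$ on $[j-.02,j+.02]$, $j\ge2$; and $F=0$ at $\tau=0$.

If $u'=j+f$, then $\tau=\tau_j^{2^f}$. For $f\in[.02,.98]$ this gives $F=\tau_j=\tau^{2^{-f}}$. For $|f|\le.02$, $F$ lies between $\tau_j=\tau^{2^{-f}}$ and $\tau_{j-1}=\tau_j^{1/2}=\tau^{2^{-f}/2}$. All exponents occurring lie in $[\frac14,2]$, so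
$$\tau^2\le F(\tau)\le\tau^{1/4},$$
and $F$ is continuous on $[0,e^{-4}]$. Each $\psi_j$ vanishes near $\tau=0$. Write $\psi_j$ also for $\psi_j(h)\in J$, and
$$T=F(h),\qquad T^q\psi:=(F^q\psi)(h)=\sum_j\tau_j^q\psi_j\quad(q>0).$$
The symbol $T^q\psi$ is one symbol: $\psi$ itself is not continuous at $0$. All infinite sums below converge in norm because of the summability of $\tau_j^a$, $a>0$.

**(12.1)** $T\psi_j=\psi_jT=\tau_j\psi_j$, $\psi_i\psi_j=0$ for $i\ne j$, and $\|T\|<1$. On the support of $\psi_j$, $F=\tau_j$; and $F\le\tau^{1/4}\le e^{-1}$.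

**(12.2)** $T\ge h^2$, so $T^q\notin K$ for all $q>0$. If $T^q\in K$, then $T\in K$ by (7.1) and $h^2\in K$ by (7.2), a contradiction. So (7.4) applies to $T$.

**(12.3)** $T^5JT^5\subset hJh$, and $T^N\in hJh$ for real $N\ge10$. Indeed $g=F^5/\tau\le\tau^{1/4}\to0$, so $T^5=hg(h)=g(h)h$ with $g(h)\in J$; and $T^N=h\,g(h)T^{N-10}g(h)\,h$, where for $N=10$ the middle is $g(h)^2$.

**(12.4)** $T^q-T^q\psi\in K$ for $q>0$. Where $\psi\ne1$, $u'$ has distance at most $.1$ from $\mathbb Z$, so $b\ge\frac13$. With $p=q/12$,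
$$0\le F^q(1-\psi)\le\tau^{q/4}(3b)^p=3^p(\tau^3b)^p .$$
The right side gives an element of $K$; use heredity (7.2).

## 13. Strictly lower triangular parts

This step proves the principle of Section 1: lower triangular parts are below every power of $T$.

For $G\in J$ and $a,b\ge6$ put
$$X_{a,b}(G)=\sum_{i>j}\tau_i^a\tau_j^b\,\psi_iG\psi_j .$$
Since $\tau_i^a\psi_i=T^5\tau_i^{a-5}\psi_i$, and likewise on the right, $X_{a,b}(G)\in T^5JT^5$. For real $n>0$, by (E2),
$$T^nX_{a,b}(G)=Y_nT^{2n},\qquad Y_n=\sum_{i>j}\tau_i^{n+a}\tau_j^{b-2n}\,\psi_iG\psi_j\in J. \tag{13.1}$$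
The sum for $Y_n$ converges because $\tau_i\le\tau_j^2$ for $i>j$, so $\tau_i^{n+a}\tau_j^{b-2n}\le\tau_i^a\tau_j^b$.

**Lemma 13.** *$XX^*\preccurlyeq T^N$ for all $N>0$, where $X=X_{a,b}(G)$.*

*Proof.* As $\|T\|<1$, $T^{10}\le T^N$ for $N<10$, so let $N\ge10$. Both $XX^*$ and $T^N$ lie in $hJh$ by (12.3). If the claim fails, (10.3) gives $T^N\preccurlyeq XX^*$. Multiply by $T^N$ on both sides and use (13.1): $T^{3N}\preccurlyeq Y_NT^{4N}Y_N^*$. Lemma 11 with $a=T^{3N}$, $\nu=\frac13$ gives $T^{3N}\in K$, against (12.2). $\square$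

## 14. Diagonal blocks of elements of $K$

An inequality $a\preccurlyeq b$ hides an element $\kappa\in K_+$. When we compress it to the $j$-th block we meet $\psi_j\kappa\psi_j$. This step shows that these compressions, weighted, are small in the order, and that cutting away their large spectral parts costs only an element of $K$.

**Lemma 14.** *Let $\kappa\in K_+$, $\kappa_j=\psi_j\kappa\psi_j$.*

(a) *$d=\sum_j\tau_j^{12}\kappa_j$ satisfies $d\preccurlyeq T^L$ for all real $L\ge10$.*

(b) *Let $l>0$ and $g_j=g_j(\kappa_j)$ with $g_j(s)=\min\{1,(s\tau_j^{-l}-1)_+\}$. Then $\sum_j\tau_j^tg_j\in K$ for every $t>0$.*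

*Proof of (a).* The plan is: $d$ is, modulo $K$, minus a triangular part plus its adjoint, and if $d$ were large then so would be that triangular part. With $X=X_{6,6}(\kappa)$,
$$(T^6\psi)\kappa(T^6\psi)=\sum_{i,j}\tau_i^6\tau_j^6\psi_i\kappa\psi_j=d+X+X^*\in K,$$
so $d\equiv-(X+X^*)$. By (12.1) $d\in T^5JT^5$ and $d$ commutes with $T$. Suppose the claim fails for some $L\ge10$. By (10.3) $T^L\preccurlyeq d$, i.e. $(T^L-d)_+\in K$. By commutativity
$$T^{2L}-d^2=(T^L-d)(T^L+d)\le(T^L-d)_+(T^L+d)\in K,$$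
so $T^{2L}\preccurlyeq d^2$. Let $n=L+1$ and $Y=Y_n$ from (13.1). Since $X^*T^n=(T^nX)^*=T^{2n}Y^*$, we have $XT^n\equiv-(dT^n+T^{2n}Y^*)$. By $T^{2n}\le1$, (E1), and $4n=2L+2n+2$,
$$XX^*\ge XT^{2n}X^*\succcurlyeq\tfrac12T^nd^2T^n-\|Y\|^2T^{4n}\succcurlyeq\tfrac12T^{2L+2n}-\|Y\|^2T^{2L+2n+2}.$$
By Lemma 13, $XX^*\preccurlyeq T^{2L+2n+2}$. So $\frac12T^{2L+2n}\preccurlyeq(1+\|Y\|^2)T^{2L+2n+2}$, contradicting (7.4).

*Proof of (b).* As $g_j(0)=0$, $g_j\in C^*(\kappa_j)\subset\overline{\psi_jJ\psi_j}$. So $Tg_j=g_jT=\tau_jg_j$, and $g_j\psi_i=0$, $g_ig_j=0$ for $i\ne j$. By (a) with $L=l+13$, $d\le T^{l+13}+\kappa''$ with $\kappa''\in K_+$. Put $\gamma=\sum_j\tau_jg_j$ and $Q=\sum_j\tau_j^{14+l}g_j^2$. Where $g_j(s)\neq0$ we have $s>\tau_j^l$, so $g_j\kappa_jg_j\ge\tau_j^lg_j^2$. Hence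
$$Q\le\sum_j\tau_j^{14}g_j\kappa_jg_j=\gamma d\gamma\le\gamma T^{l+13}\gamma+\gamma\kappa''\gamma=\sum_j\tau_j^{15+l}g_j^2+\gamma\kappa''\gamma\le\tfrac12Q+\gamma\kappa''\gamma,$$
using $\tau_j\le\frac12$. So $0\le Q\le2\gamma\kappa''\gamma\in K$, and $Q\in K$ by (7.2). Given $t>0$ choose $\rho>0$ with $2\rho\le1$ and $(14+l)\rho\le t$. As the $g_j$ are pairwise orthogonal and $0\le g_j\le1$,
$$\sum_j\tau_j^tg_j\le\sum_j\tau_j^{(14+l)\rho}g_j^{2\rho}=Q^\rho\in K$$
by (7.1), and (7.2) finishes. $\square$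

## 15. Off-diagonal parts are divisible by every power of $T$ modulo $K$

Lemma 13 is an order statement; this step converts it into a factorization.

**Lemma 15.** *Let $a>0$, $W\in T^aJ$, $WW^*\preccurlyeq T^N$, $0<k<N/2$. Then $W\in T^kJ+K$.*

*Proof.* Let $WW^*\le T^N+\kappa$ with $\kappa\in K_+$. Take $\kappa_j,g_j$ as in Lemma 14 with $l=N$, and put $\rho_j=(1-g_j)\psi_jW$.

**Step 1.** *The $\rho_j$ are small.* Compressing by $\psi_j$, $\psi_jWW^*\psi_j\le\tau_j^N\psi_j^2+\kappa_j$. The function $s(1-g_j(s))^2$ vanishes for $s\ge2\tau_j^N$, so $(1-g_j)\kappa_j(1-g_j)\le2\tau_j^N$. Hence $\|\rho_j\rho_j^*\|\le3\tau_j^N$, i.e. $\|\rho_j\|\le\sqrt3\,\tau_j^{N/2}$. Also $T(1-g_j)\psi_j=\tau_j(1-g_j)\psi_j$, so $T^k\rho_j=\tau_j^k\rho_j$ by (E2). Since $N/2-k>0$, the sum $\sum_j\tau_j^{-k}\rho_j$ converges in $J$, and $\sum_j\rho_j=T^k\sum_j\tau_j^{-k}\rho_j\in T^kJ$.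

**Step 2.** *Their sum is $W$ modulo $K$.* Write $W=T^aW'$, so $\psi_jW=\tau_j^a\psi_jW'$. As $g_i\psi_j=0$ for $i\neq j$,
$$\sum_j\rho_j=(T^a\psi)W'-\Big(\sum_j\tau_j^{a/2}g_j\Big)\Big(\sum_j\tau_j^{a/2}\psi_j\Big)W'\equiv T^aW'=W$$
by (12.4) and Lemma 14(b). $\square$

**Corollary 15.1.** *For $G\in J$ the off-diagonal part $\Delta=\sum_{i\ne j}\tau_i^6\tau_j^6\psi_iG\psi_j$ lies in $T^kJ+K$ for every $k>0$.*

*Proof.* We have $\Delta=X_{6,6}(G)+X_{6,6}(G^*)^*$. So let $X=X_{6,6}(G')$ with $G'\in J$ arbitrary and treat $X$ and $X^*$; both lie in $T^5JT^5$. By Lemma 13 and Lemma 15 (take $N>2k$), $X\in T^kJ+K$ for all $k>0$.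

For $X^*$ we need $X^*X\preccurlyeq T^N$ for all $N\ge10$. If this fails for some $N\ge10$, then $T^N\preccurlyeq X^*X$ by (10.3). With $X\equiv T^NX_1$, $X_1\in J$, and $K=K^*$ we get $T^N\preccurlyeq X_1^*T^{2N}X_1$, so $T^N\in K$ by Lemma 11 ($\nu=1$, $y=X_1^*$), against (12.2). Lemma 15 applied to $W=X^*\in T^5J$ now gives $X^*\in T^kJ+K$ for all $k>0$. $\square$

## 16. The division lemma

This is the replacement of (9.1): a lower bound $T^m\preccurlyeq cc^*$ makes a power of $\pi(T)$ divisible by $\pi(c)$ on the left. On each block the lower bound is a scalar one, so $A_j\approx4\hat c_j\hat c_j^*$ below can be inverted by functional calculus.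

**Lemma 16.** *Let $m\ge10$, $M=m+2$, $G\in J$, $c=T^6GT^6$. If $T^m\preccurlyeq cc^*$, then $\pi(T^M)\in\pi(c)R$.*

*Proof.*

**Step 1.** *To pass to the diagonal part.* By (12.4) $c\equiv(T^6\psi)G(T^6\psi)=\hat c+\Delta$ with
$$\hat c=\sum_j\hat c_j,\qquad\hat c_j=\tau_j^{12}\psi_jG\psi_j,$$
and $\Delta$ as in Corollary 15.1. With $k=m$ there, $\Delta\equiv T^m\Delta'$, so $\Delta\Delta^*\preccurlyeq CT^{2m}$ for a constant $C>0$. By (E1) $T^m\preccurlyeq2\hat c\hat c^*+2CT^{2m}$, and $2CT^{2m}\preccurlyeq\frac12T^m$ by (7.4). Hence $T^m\le4\hat c\hat c^*+\kappa$ with $\kappa\in K_+$.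

**Step 2.** *To get a scalar lower bound on each block.* Take $g_j$ from Lemma 14(b) for this $\kappa$ with $l=m+1$, and put
$$\zeta_j=(1-g_j)\psi_j,\qquad A_j=4\zeta_j\hat c_j\hat c_j^*\zeta_j^* .$$
Then $T\zeta_j=\tau_j\zeta_j$, $\|\zeta_j\|\le1$. Since $\psi_j\hat c=\psi_j\hat c_j$, compressing by $\psi_j$ gives $\tau_j^m\psi_j^2\le4\psi_j\hat c_j\hat c_j^*\psi_j+\kappa_j$. Compressing by $1-g_j$, and using $(1-g_j)\kappa_j(1-g_j)\le2\tau_j^{m+1}$ as in Lemma 15,
$$A_j\ge\tau_j^m\zeta_j\zeta_j^*-2\tau_j^{m+1}. \tag{16.1}$$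

**Step 3.** *To invert $A_j$ away from its small spectrum.* Let $k_j(s)=0$ for $s\le\tau_j^{m+1}$, $k_j(s)=1$ for $s\ge2\tau_j^{m+1}$, affine between. Let $f_j(s)=k_j(s)/s$ (with $f_j(0)=0$), so $0\le f_j\le\tau_j^{-m-1}$, and $k_j'=1-k_j(A_j)$. By (16.1),
$$\tau_j^m\,k_j'\zeta_j\zeta_j^*k_j'\le k_j'A_jk_j'+2\tau_j^{m+1}\le4\tau_j^{m+1},$$
because $s(1-k_j(s))^2\le2\tau_j^{m+1}$. So $\|k_j'\zeta_j\|\le2\tau_j^{1/2}$: what is not inverted is small. Define
$$z=4\sum_j\tau_j^M\hat c_j^*\zeta_j^*f_j(A_j)\zeta_j\in J,\qquad r=\sum_jk_j'\zeta_j\in J .$$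
The terms of $z$ have norm at most $4\tau_j^{M+12-m-1}\|G\|\le4\|G\|\tau_j$. Those of $r$ are $\zeta_j-k_j(A_j)\zeta_j\in J$, of norm at most $2\tau_j^{1/2}$.

**Step 4.** *Replacing $\hat c$ by $\hat c'=\sum_j\zeta_j\hat c_j$ costs only an element of $K$.* Since $1-\zeta_j=(1-\psi_j)+g_j\psi_j$ and different blocks are orthogonal,
$$\hat c-\hat c'=\Big(\sum_j\tau_j^6(1-\psi_j)\psi_j^{1/2}\Big)\Big(\sum_j\tau_j^6\psi_j^{1/2}G\psi_j\Big)+\Big(\sum_j\tau_j^6g_j\Big)\Big(\sum_j\tau_j^6\psi_j^2G\psi_j\Big).$$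
The first bracket equals $(F^6(1-\psi)\psi^{1/2})(h)\le T^6-T^6\psi\in K$, so it lies in $K$ by (7.2). And $\sum_j\tau_j^6g_j\in K$ by Lemma 14(b). So $\hat c'\equiv\hat c$.

**Step 5.** *To compute $\hat c'z$.* Since $\hat c_i\hat c_j^*=0$ for $i\ne j$ and $sf_j(s)=k_j(s)$,
$$\hat c'z=\sum_j\tau_j^MA_jf_j(A_j)\zeta_j=\sum_j\tau_j^M\zeta_j-\sum_j\tau_j^Mk_j'\zeta_j .$$
Here
$$\sum_j\tau_j^M\zeta_j=T^M\psi-\Big(\sum_j\tau_j^{M/2}g_j\Big)\Big(\sum_j\tau_j^{M/2}\psi_j\Big)\equiv T^M$$
by (12.4) and Lemma 14(b). Next, $TA_j=\tau_jA_j$ gives $Tk_j(A_j)=\tau_jk_j(A_j)$ (as $k_j(0)=0$), so $T(k_j'\zeta_j)=T\zeta_j-Tk_j(A_j)\zeta_j=\tau_jk_j'\zeta_j$, and $T^Mk_j'\zeta_j=\tau_j^Mk_j'\zeta_j$ by (E2). Thus $\hat c'z\equiv T^M-T^Mr$.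

**Step 6.** *To absorb the errors.* By Corollary 15.1, $\Delta\equiv T^{M+1}\Delta_1$ with $\Delta_1\in J$. Therefore
$$cz\equiv\hat c'z+\Delta z\equiv T^M-T^M(r-T\Delta_1z).$$
With $\omega=\pi(r-T\Delta_1z)\in R$, the element $1-\omega$ is invertible in $R^\#$, and $\pi(T^M)=\pi(c)\,\pi(z)(1-\omega)^{-1}\in\pi(c)R$. $\square$

## 17. The contradiction: Theorems B and A

Now Lemma 8 can be fed. Let $t=\pi(T)$, and take $n_0$, $Y$ as in (8.1) for the staircase $T$. Fix an integer $m\ge10$ with $m>2n_0+26$, and put $M=m+2$. By (12.2) $t^M\ne0$.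

For $y\in Y$ choose $a_y\in J$ with $\pi(a_y)=y$, which is possible because $\pi$ is onto, and put $c_y=T^6a_yT^6$. The class of $c_y$ mod $K$ depends only on $y$, and linearly. Let
$$U=\{y\in Y:\ c_yc_y^*\preccurlyeq\lambda T^m\text{ for some }\lambda>0\}.$$

* *$U$ is a linear subspace*, by (E1).
* *$U\ne Y$.* For $y=t^{n_0+1}\in Y$ we may take $a_y=T^{n_0+1}$; then $c_yc_y^*=T^{2n_0+26}$, and $T^{2n_0+26}\preccurlyeq\lambda T^m$ contradicts (7.4).
* *If $y\in Y\setminus U$, then $t^M\in t^6yt^6R$.* Both $c_yc_y^*\in T^5JT^5$ and $T^m$ lie in $hJh$ by (12.3). Since $c_yc_y^*\preccurlyeq T^m$ fails, (10.3) gives $T^m\preccurlyeq c_yc_y^*$. Lemma 16 with $G=a_y$ gives $t^M\in\pi(c_y)R=t^6yt^6R$.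

This is what Lemma 8 (with $l=6$) forbids. The contradiction proves Theorem B, and with Section 4, Theorem A. $\blacksquare$

## 18. Ranges that are images of Banach spaces, and complete norms on $A/I$: Theorem C

**Part 1.** If $\theta$ is continuous, take $E=A$ and $\Phi=\theta$. Conversely let $\theta(A)=\Phi(E)$. The purpose of the following construction is to put on $\theta(A)$ a Banach algebra norm. Replacing $E$ by $E/\ker\Phi$, assume $\Phi$ injective. Since $\Phi(E)=\theta(A)$ is an algebra, $xy=\Phi^{-1}(\Phi(x)\Phi(y))$ defines an associative product on $E$. For fixed $y$ the map $x\mapsto xy$ has closed graph: if $x_n\to x$ and $x_ny\to w$, then $\Phi(w)=\lim\Phi(x_n)\Phi(y)=\Phi(x)\Phi(y)$, so $w=xy$. The same holds on the other side. So the product is separately continuous, hence, by the uniform boundedness principle, jointly continuous, and $E$ is a Banach algebra for an equivalent norm. Now $\Phi^{-1}\theta:A\to E$ is an epimorphism, continuous by Theorem A, and $\theta=\Phi(\Phi^{-1}\theta)$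 is continuous. If $\theta(A)$ is closed, take $E=\theta(A)$ with the inclusion.

**Part 2.** Let $A/I$ have a complete algebra norm. The quotient map $A\to A/I$ is an epimorphism onto a Banach algebra, so it is continuous by Theorem A, and its kernel $I$ is closed. The identity of $A/I$, from the C\*-quotient norm to the given norm, is then a continuous bijection of Banach spaces, so by the open mapping theorem the norms are equivalent. If $I$ is closed, the C\*-quotient norm is a complete algebra norm. $\blacksquare$
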